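
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Tor-algebras of Cohen--Macaulay rings\\ that no licci ring realizes}


\begin{abstract}
The Tor-algebra of a Cohen--Macaulay ring $A=R/I$, with $(R,\mathfrak m,k)$ regular local and $I\subseteq\mathfrak m^2$, is the graded-commutative $k$-algebra $\operatorname{Tor}^R_\bullet(A,k)$. We answer in the negative the question whether every such algebra is also the Tor-algebra of a licci ring, that is, of a ring in the linkage class of a complete intersection. Over every field $k$ the Tor-algebra of $k[x,y,z,w]_{(x,y,z,w)}/((x,y)^2+(z,w)^2)$ is a counterexample, and there are counterexamples in every codimension $g\ge 4$; in codimension at most $2$ there are none. The proof exhibits two properties of a graded algebra that are exchanged by a general link and that exclude complete intersections. Generic linkage over polynomial rings then reduces an arbitrary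 chain of links to general ones.
\end{abstract}

\section{Introduction}

\subsection{The question}
Throughout, $k$ is a field. Let $(R,\mathfrak m,k)$ be a regular local ring with residue field $k$, and let $A=R/I$ be a Cohen--Macaulay ring with $I\subseteq\mathfrak m^2$. The \emph{Tor-algebra} of $A$ is the graded-commutative $k$-algebra
\[
T_\bullet(A)=\operatorname{Tor}^R_\bullet(A,k),
\]
the homology of $G\otimes_Rk$ for any DG algebra resolution $G$ of $A$ over $R$ (see Section~\ref{sec:dg}). Because $I\subseteq\mathfrak m^2$, it depends, up to isomorphism of graded $k$-algebras, only on $A$.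

The vector spaces $T_i(A)$ record the ranks in the minimal free resolution of $A$: $T_1(A)=I/\mathfrak mI$ is the space of minimal generators and $T_2(A)$ is the space of minimal syzygies. The product records more. If $f,f'$ belong to a minimal system of generators of $I$, then the product of their classes is the class of the Koszul relation $f\cdot e_{f'}-f'\cdot e_f$ among the minimal syzygies (Lemma~\ref{lem:koszul}), so it is nonzero exactly when this trivial relation belongs to some minimal system of generators of the relations. Basic properties of $A$ can be read off from the algebra: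
\begin{itemize}
\item $A$ is regular if and only if $T_\bullet=T_0$;
\item $A$ is Gorenstein if and only if $T_\bullet$ is a Poincar\'e duality algebra;
\item $A$ is a complete intersection if and only if $T_\bullet$ is the exterior algebra on $T_1$.
\end{itemize}

Two ideals $I,J$ of a regular local ring $R$ are \emph{directly linked} if there is an ideal $K\subseteq I\cap J$, generated by a regular sequence, with $J=K:I$ and $I=K:J$. The ring $A=R/I$ with $I\subseteq \mathfrak m^2$ is \emph{licci} (in the linkage class of a complete intersection) if $I$ can be joined by a finite chain of direct links in $R$ to an ideal generated by a regular sequence.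

\begin{question}[{\cite[Question 5.5]{TorACI}}]\label{q}
Suppose $T_\bullet$ is the Tor-algebra of some Cohen--Macaulay ring. Does there exist a licci ring $A$ with $T_\bullet(A)\cong T_\bullet$?
\end{question}

Here the residue field $k$ is fixed, but the licci ring may be a quotient $R'/I'$ of any regular local ring $(R',\mathfrak m',k)$ by an ideal $I'\subseteq\mathfrak m'^2$; the isomorphism is one of graded $k$-algebras.

In the simplest cases the answer is yes. A complete intersection is licci by a chain of length $0$. The ideal $(x,y)^2$ of $k[x,y]_{(x,y)}$ is linked by $K=(x^2,y^2)$ to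
\[
K:(x,y)^2=K:(xy)=(x,y),
\]
and $K:(x,y)=K+(xy)=(x,y)^2$, so its quotient ring is licci. In fact every Cohen--Macaulay ring of codimension at most $2$ is licci (Theorem~\ref{thm:C}). Moreover the Tor-algebra is a coarse invariant: it is a finite-dimensional algebra, many rings share it, and one only needs a single licci ring among them. So one might guess that the answer is yes in general. It is not.

\begin{theorem}\label{thm:B}
Let $k$ be any field and let
\[
A=k[x,y,z,w]_{(x,y,z,w)}\big/\big((x,y)^2+(z,w)^2\big).
\]
Then $T_\bullet(A)$ is not isomorphic to the Tor-algebra of any licci ring. Hence the answer to Question~\ref{q} is no, over every field.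
\end{theorem}

Note that $A$ is put together, in disjoint sets of variables, from two copies of the licci ring considered above.

\subsection{The criterion}
Let $T=\bigoplus_{i=0}^gT_i$ be a graded-commutative algebra over a field $\kappa=T_0$ in which homogeneous elements of odd degree have square $0$. For subspaces $U,U'\subseteq T$ we write $UU'$ for the span of the products $uu'$, and $U^0=\kappa$, $U^i=U\cdots U$ ($i$ factors). Let $2\le r\le g-1$.

\medskip\noindent
\textbf{Property $(\mathrm P_r)$.} There are $v_1,\dots,v_g\in T_1$, with span $V$, such that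
\begin{itemize}
\item[(P1)] the map $\Lambda^{g-r}(\kappa^g)\to T_{g-r}$ induced by $e_i\mapsto v_i$ and multiplication is injective;
\item[(P2)] $V\,T_{g-r}=T_{g-r+1}$;
\item[(P3)] $T_1^{\,r-1}\,T_{g-r+1}=0$.
\end{itemize}

\noindent
\textbf{Property $(\mathrm Q_r)$.}
\begin{itemize}
\item[(Q1)] $T_1^{\,r}=0$;
\item[(Q2)] there are $v_1,\dots,v_g\in T_1$ such that $x\in T_r$ and $v_1x=\dots=v_gx=0$ imply $x=0$.
\end{itemize}
\medskip

In (Q2) one may take the $v_i$ linearly independent when $T$ is the Tor-algebra of a ring of codimension $g$: then $\dim T_1\ge g$, and enlarging the span of the $v_i$ only shrinks the set of $x$ that it annihilates.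

\begin{theorem}\label{thm:A}
Let $A=R/I$ be Cohen--Macaulay of codimension $g$. If $T_\bullet(A)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$ for some $2\le r\le g-1$, then $A$ is not licci.
\end{theorem}

The hypothesis concerns only the graded algebra $T_\bullet(A)$, since $g$ is the largest degree in which it is nonzero. This is why Theorem~\ref{thm:A} bears on Question~\ref{q}. Three comments on the conditions:

\begin{itemize}
\item A complete intersection, $T=\Lambda(\kappa^g)$, satisfies (P1), (P2) and (Q2) with $V=T_1$. Conditions (P3) and (Q1) are there to exclude it: $T_1^{r-1}T_{g-r+1}=T_g\ne0$ and $T_1^r=T_r\neq0$.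
\item The values $r=1$ and $r=g$ are left out because no Tor-algebra of a ring of codimension $g\ge1$ satisfies the conditions for them. For $r=1$, (P3) would say $T_g=0$ and (Q1) would say $T_1=0$. For $r=g$, (P2) would say $T_1=V$, so $\dim T_1=g$, which makes $A$ a complete intersection and contradicts (P3); and (Q2) would fail because $T_{g+1}=0\ne T_g$.
\item (P1), (P2), (Q2) ask for \emph{one} $g$-tuple in $T_1$. They are conditions that certain matrices have maximal rank, so once they hold for one tuple they hold for a general one. This is used in Section~\ref{sec:gen}.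
\end{itemize}

\begin{theorem}\label{thm:C}
Fix the field $k$. If $g\ge4$, there is a Tor-algebra of a Cohen--Macaulay ring of codimension $g$ that is not the Tor-algebra of a licci ring. If $g\le2$, every Cohen--Macaulay ring of codimension $g$ is itself licci.
\end{theorem}

We make no claim about codimension $3$.

\subsection{The idea, and the plan}
Let $R/I$ be Cohen--Macaulay of codimension $g$ and let $J=K:I$ be a link, with $K\subseteq I$ generated by a regular sequence of length $g$. Let $V$ be the span of the classes of this sequence in $T_1(I)=I/\mathfrak mI$. Linkage is a duality, and on Tor-algebras it gives a long exact sequence relating $T(J)$, the dual of $T(I)$, and an exterior algebra on $g$ generators. In this sequence, statements of the form ``products of elements of $V$ are independent, and products with $V$ span'' about $I$ turn into statements ``products vanish, and nothing is annihilated'' about $J$, and conversely. $(\mathrm P_r)$ and $(\mathrm Q_r)$ are such a dual pair. Since both exclude complete intersections, a chain of links that always uses general elements never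 arrives at one.

The links in a given chain need not be general. The last step of the proof replaces the given chain by a chain of generic links, over rings $R[X_1,\dots,X_j]$. It has general links, and it also specializes to the given chain; if the given chain ended in a complete intersection, so would the generic one.

Section~\ref{sec:seq} states the exact sequence. Section~\ref{sec:ex} computes $T_\bullet(A)$ for the ring of Theorem~\ref{thm:B} and follows two links by hand. Section~\ref{sec:proofs} proves the exact sequence, Section~\ref{sec:prop} shows that $(\mathrm P_r)$ and $(\mathrm Q_r)$ are exchanged, Section~\ref{sec:gen} carries out the reduction to generic links and proves Theorem~\ref{thm:A}, and Section~\ref{sec:end} derives Theorems~\ref{thm:B} and~\ref{thm:C} and gives more examples in codimension $4$.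

\section{How a link changes the Tor-algebra}\label{sec:seq}

Let $(S,\mathfrak n,\kappa)$ be a regular local ring. A link of an ideal in $\mathfrak n^2$ can leave $\mathfrak n^2$, so for every proper ideal $I$ we put
\[
T(I)=\operatorname{Tor}^S(S/I,\kappa).
\]
It is graded-commutative, odd elements have square $0$, and $T_1(I)=I/\mathfrak nI$. The ideal $I$ is \emph{perfect of grade $g$} if it is proper and $\operatorname{pd}S/I=\operatorname{grade}I=g$; over the regular ring $S$ this means that $S/I$ is Cohen--Macaulay of codimension $g$. Then $T_0(I)=\kappa$, $T_g(I)\ne0$, $T_i(I)=0$ for $i>g$, and $\dim T_1(I)=\mu(I)\ge g$, where $\mu$ denotes the minimal number of generators. If $\mu(I)=g$, then $I$ is generated by a regular sequence, and $T(I)$ is the exterior algebra on the $g$-dimensional space $T_1(I)$, because the Koszul complex is a minimal DG algebra resolution.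

\medskip\noindent
\textbf{Standing notation.} Let $I\subset S$ be perfect of grade $g\ge1$, let $\alpha=\alpha_1,\dots,\alpha_g\in I$ be an $S$-regular sequence, and let
\[
K=(\alpha),\qquad J=K:I,\qquad E=\text{the Koszul complex of }\alpha\text{ over }S,\qquad W=\kappa^g .
\]
The differential of $E\otimes\kappa$ is $0$, so $T(K)=E\otimes\kappa=\Lambda W$, with the basis $e_1,\dots,e_g$ of $W$ corresponding to $\alpha_1,\dots,\alpha_g$. Let
\[
\varepsilon:\Lambda W\to T(I),\qquad \iota:\Lambda W\to T(J)
\]
be the algebra maps induced by $S/K\to S/I$ and, when $J$ is proper, $S/K\to S/J$. The elements $v_i=\varepsilon(e_i)\in T_1(I)$ are the classes of the $\alpha_i$. We say that the link \emph{uses} $v_1,\dots,v_g$, and we put $V=\varepsilon(W)$.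
For a vector space $U$ let $U^*$ be its dual. An element $w\in W$ maps $T_j(I)^*$ to $T_{j-1}(I)^*$ by $(w\xi)(y)=\xi(\varepsilon(w)y)$.

\begin{proposition}[Peskine--Szpiro]\label{prop:PS}
If $K\ne I$, then $J$ is perfect of grade $g$, in particular proper, and $K:J=I$.
\end{proposition}

\begin{proposition}[linkage sequence]\label{prop:seq}
Assume $K\ne I$. For every $i$ there is an exact sequence
\[
T_{g-i}(I)^*\xrightarrow{\ \varepsilon^*\ }(\Lambda^{g-i}W)^*\cong\Lambda^iW\xrightarrow{\ \iota\ }T_i(J)\xrightarrow{\ \rho\ }T_{g+1-i}(I)^*\xrightarrow{\ \varepsilon^*\ }(\Lambda^{g+1-i}W)^*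
\]
(maps up to sign), and $\rho(\iota(w)x)=\pm\, w\,\rho(x)$ for $w\in W$ and $x\in T_i(J)$, with a sign depending only on~$g$ and~$i$.
\end{proposition}

The last formula, the linearity of $\rho$, is what makes the sequence say something about products in $T(J)$. The signs will never matter, since we only ask whether elements vanish and what they span. Both propositions are proved in Section~\ref{sec:proofs}.

\begin{remark}\label{rem:special}
The choice of $\alpha$ matters. The ideal $\mathfrak nI$ has the same radical as $I$, so one can choose all $\alpha_i$ in $\mathfrak nI$. Then $K\ne I$, $V=0$, and $\varepsilon$ vanishes in positive degrees. By the sequence, $\iota$ is then injective on $\Lambda^iW$ for all $i<g$, so $T_1(J)^r\ne0$ for every $r<g$ and $(\mathrm Q_r)$ fails for $J$, whatever $T(I)$ is. So it is not true for all links that $(\mathrm P_r)$ for $I$ implies $(\mathrm Q_r)$ for $J$; this is the difficulty dealt with in Section~\ref{sec:gen}.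
\end{remark}

To compute products in degree $2$ we use the following lemma. Let $f_1,\dots,f_n$ be minimal generators of a proper ideal $I$, let $F$ be the minimal free resolution of $S/I$, with $F_0=S$, with basis $\eta_1,\dots,\eta_n$ of $F_1$ and $d\eta_i=f_i$, and let $\operatorname{Syz}=\ker(F_1\to S)\subseteq\mathfrak nF_1$. Since $F$ is minimal, $d$ induces $T_2(I)=F_2\otimes\kappa\cong\operatorname{Syz}/\mathfrak n\operatorname{Syz}$.

\begin{lemma}\label{lem:koszul}
Under this isomorphism the product of the classes of $f_i$ and $f_j$ in $T_1(I)$ is the class of the Koszul relation $f_i\eta_j-f_j\eta_i$.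
\end{lemma}

\begin{proof}
Let $G$ be a DG algebra resolution of $S/I$ with $G_0=S$, and $a,b\in G_1$ with $da=f_i$, $db=f_j$. The product of the two classes is represented by $ab$, and $d(ab)=f_ib-f_ja$. Let $\theta:G\to F$ be a chain map lifting the identity of $S/I$ with $\theta_0=\mathrm{id}$. Then $\theta(a)=\eta_i+\sigma$ and $\theta(b)=\eta_j+\sigma'$ with $\sigma,\sigma'\in\operatorname{Syz}$, so
\[
d\theta(ab)=f_i\theta(b)-f_j\theta(a)=f_i\eta_j-f_j\eta_i+(f_i\sigma'-f_j\sigma)\equiv f_i\eta_j-f_j\eta_i \pmod{\mathfrak n\operatorname{Syz}}.\qedhere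
\]
\end{proof}

\section{The example, and two links by hand}\label{sec:ex}

\subsection{Tensor products}
The ring of Theorem~\ref{thm:B} is a localized tensor product over $k$. Here is what this does to Tor-algebras.

\begin{lemma}\label{lem:tensor}
Let $R',R''$ be regular local rings, essentially of finite type over $k$ and with residue field $k$. Let $A'=R'/I'$ and $A''=R''/I''$ be Cohen--Macaulay, with $I'$, $I''$ in the squares of the maximal ideals. Let $A$ be the localization of $A'\otimes_kA''$ at the maximal ideal generated by the maximal ideals of $A'$ and $A''$. Then $A$ is Cohen--Macaulay of codimension $\operatorname{codim}A'+\operatorname{codim}A''$, it is a quotient of a regular local ring with residue field $k$ by an ideal in the square of the maximal ideal, and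
\[
T_\bullet(A)\cong T_\bullet(A')\otimes_kT_\bullet(A'')
\]
(tensor product of graded-commutative algebras).
\end{lemma}

\begin{proof}
Let $R$ be the corresponding localization of $R'\otimes_kR''$. It is noetherian and flat over the regular ring $R'$, and its closed fiber is $R''$, which is regular; so $R$ is regular with $\dim R=\dim R'+\dim R''$. In the same way $A$ is flat over $A'$ with closed fiber $A''$, so it is Cohen--Macaulay of dimension $\dim A'+\dim A''$. Also $A=R/(I'R+I''R)$. If $G',G''$ are DG algebra resolutions of $A',A''$, then $G'\otimes_kG''$ has homology $A'\otimes_kA''$ concentrated in degree $0$, and its localization is a DG algebra resolution of $A$ over $R$. Tensoring with $k$ gives $(G'\otimes_{R'}k)\otimes_k(G''\otimes_{R''}k)$, whose homology is $T_\bullet(A')\otimes_kT_\bullet(A'')$ by the K\"unneth formula.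
\end{proof}

\begin{lemma}\label{lem:P2}
Let $T'=k\oplus T'_1\oplus T'_2$ and $T''=k\oplus T''_1\oplus T''_2$ be graded-commutative algebras, odd elements having square $0$, with $T'_1T'_1=0$ and $T''_1T''_1=0$. Let $v_1,\dots,v_4\in T'_1\oplus T''_1$, with span $V$, be such that $V$ projects onto $T'_1$ and onto $T''_1$, and the six products $v_iv_j$ $(i<j)$ are linearly independent in $T=T'\otimes_kT''$. Then $T$ satisfies $(\mathrm P_2)$ with $g=4$ and these $v_i$.
\end{lemma}

\begin{proof}
We have $T_1=T'_1\oplus T''_1$ and
\[
T_2=T'_2\oplus(T'_1\otimes T''_1)\oplus T''_2,\qquad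
T_3=(T'_1\otimes T''_2)\oplus(T'_2\otimes T''_1),\qquad T_4=T'_2\otimes T''_2 .
\]
(P1), for $g-r=2$, is the assumption on the products. (P2) says $VT_2=T_3$. For $s\in T'_2$ we have $T'_1s\subseteq T'_3=0$, so $Vs$ depends only on the projection of $V$ to $T''_1$: $Vs=T''_1s$. Thus $VT_2\supseteq T'_2\otimes T''_1$, and symmetrically $VT_2\supseteq T'_1\otimes T''_2$. (P3) says $T_1T_3=0$, and this holds because $T'_1T'_1$, $T'_1T'_2$, $T''_1T''_1$, $T''_1T''_2$ are all $0$.
\end{proof}

\subsection{The Tor-algebra of the example}\label{sec:TA}
Let $A'=k[x,y]_{(x,y)}/(x,y)^2$. Already over $k[x,y]$, the ideal $(x,y)^2=(x^2,xy,y^2)$ has a graded minimal resolution with ranks $1,3,2$, whose two syzygies $(-y,x,0)$ and $(0,-y,x)$ on $x^2,xy,y^2$ have linear coefficients. A Koszul relation between two of the generators has coefficients that are forms of degree $2$, so by degrees it is a combination of these two syzygies with linear forms as coefficients. By Lemma~\ref{lem:koszul}, $T'=T_\bullet(A')$ satisfies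
\[
\dim T'_1=3,\qquad \dim T'_2=2,\qquad T'_i=0\ (i\ge3),\qquad T'_1T'_1=0 .
\]
The same holds for $T''=T_\bullet(A'')$, where $A''=k[z,w]_{(z,w)}/(z,w)^2$. By Lemma~\ref{lem:tensor}, the ring $A$ of Theorem~\ref{thm:B} has $T_\bullet(A)\cong T'\otimes_kT''$, with dimensions $1,6,13,12,4$.

Let $a_1,a_2,a_3$ be the classes of $x^2,y^2,xy$ and $b_1,b_2,b_3$ those of $z^2,zw,w^2$. Put
\begin{equation}\label{eq:v}
(v_1,v_2,v_3,v_4)=(a_1,\ b_1,\ a_2+b_2,\ a_3+b_3).
\end{equation}
Their span projects onto $T'_1$ and onto $T''_1$. Since $a_ia_j=b_ib_j=0$, the six products are, up to sign,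
\[
a_1b_1,\quad a_1b_2,\quad a_1b_3,\quad a_2b_1,\quad a_3b_1,\quad a_2b_3-a_3b_2,
\]
and these are linearly independent in $T'_1\otimes T''_1$. By Lemma~\ref{lem:P2}, \emph{$T_\bullet(A)$ satisfies $(\mathrm P_2)$.}

\subsection{The first link}
Let $S=k[x,y,z,w]_{(x,y,z,w)}$ and $I=(x,y)^2+(z,w)^2$. The four elements
\[
\alpha=(x^2,\ z^2,\ y^2+zw,\ xy+w^2)
\]
have the classes \eqref{eq:v}. Modulo $\alpha$ the variables $x,z$ are nilpotent, hence so are $y$ and $w$; thus $S/(\alpha)$ is artinian and $\alpha$ is a regular sequence. As $\mu(I)=6$, $K=(\alpha)\neq I$, and Proposition~\ref{prop:seq} applies with $g=4$ to $J=K:I$.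

What does $\varepsilon:\Lambda W\to T(I)$ look like? It is injective on $W$ and on $\Lambda^2W$. It is $0$ on $\Lambda^3W$ and $\Lambda^4W$, because $T_1(I)^3\subseteq T_1(I)(T'_1\otimes T''_1)=0$. Dually, the exact sequences become
\[
\iota(\Lambda^iW)=0\ (i\ge2),\qquad 0\to W\xrightarrow{\iota}T_1(J)\to T_4(I)^*\to0,\qquad \rho:T_2(J)\cong T_3(I)^*,
\]
and $T_3(J)$, $T_4(J)$ are the kernels of $T_2(I)^*\to(\Lambda^2W)^*$ and $T_1(I)^*\to W^*$. So $T(J)$ has dimensions $1,8,12,7,2$: the link $J$ has eight generators. Now consider products. Let $W'=\iota(W)\subset T_1(J)$.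

\emph{No nonzero $x\in T_2(J)$ satisfies $W'x=0$.} If $W'x=0$, then $0=\rho(\iota(w)x)=\pm w\rho(x)$ for all $w\in W$, that is, the functional $\rho(x)$ on $T_3(I)$ vanishes on $V\,T_2(I)$. By (P2) this is all of $T_3(I)$, so $\rho(x)=0$ and $x=0$.

\emph{$T_1(J)^2=0$.} First, $W'W'=\iota(\Lambda^2W)=0$. Next, let $w\in W'$ and $u\in T_1(J)$: then $W'(wu)\subseteq W'W'u=0$, so $wu=0$ by the previous statement. Finally, let $u,u'\in T_1(J)$: then $W'(uu')\subseteq (W'u)u'=0$, so $uu'=0$.

Thus $T(J)$ satisfies $(\mathrm Q_2)$: independence of products for $I$ became vanishing of products for $J$, and generation by $V$ became injectivity under $W'$.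

\subsection{The second link}
Now link $J$ again by a regular sequence in $J$ of length $4$ whose classes $v_1,\dots,v_4\in T_1(J)$ annihilate no nonzero $x\in T_2(J)$ in common, and let $J_2$ be the result. (Using $\alpha$ again is allowed, and returns $I$.) Write $W$, $\varepsilon:\Lambda W\to T(J)$ and $\iota:\Lambda W\to T(J_2)$ for the data of this link; Proposition~\ref{prop:seq} applies because $\mu(J)=8$. Since $T_1(J)^2=0$, now $\varepsilon=0$ in degrees $2,3,4$. Dually, $\iota$ is injective on $\Lambda^iW$ for $i\le2$. On the other hand $\iota(\Lambda^4W)=0$, because $\varepsilon$ is an isomorphism in degree $0$.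

So $J_2$ is not generated by a regular sequence: otherwise $\dim T_1(J_2)=4$, hence $\iota(W)=T_1(J_2)$, and $T_4(J_2)=T_1(J_2)^4=\iota(\Lambda^4W)=0$, which is absurd. We have recovered (P1) for $J_2$, using only $T_1(J)^2=0$. The choice of $v_1,\dots,v_4$ is needed to recover (P2), and then (P3), by the same kind of duality. Section~\ref{sec:prop} does this for general $r$ and $g$.

\section{Proof of the linkage sequence}\label{sec:proofs}

\subsection{DG algebras and modules}\label{sec:dg}
A \emph{DG algebra} over $S$ is here a complex $G$ of $S$-modules, zero in negative degrees, with an associative unital product such that $d(ab)=d(a)b+(-1)^{|a|}a\,d(b)$, $ab=(-1)^{|a||b|}ba$, and $a^2=0$ for $|a|$ odd. It is a \emph{DG algebra resolution} of $S/I$ if all $G_i$ are free of finite rank, $H_0(G)=S/I$ as $S$-algebras, and $H_i(G)=0$ for $i\ne0$. Then $T(I)=H(G\otimes\kappa)$ as an algebra. If $(S,\mathfrak n,\kappa)\to(S^+,\mathfrak n^+,\kappa^+)$ is a flat local homomorphism of regular local rings, then $G\otimes_SS^+$ is a DG algebra resolution over $S^+$, so $T(IS^+)=T(I)\otimes_\kappa\kappa^+$.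

A \emph{DG $E$-module} is a complex $M$ with an associative unital action of $E$ such that $d(em)=d(e)m+(-1)^{|e|}e\,d(m)$. We use the following DG $E$-modules built from $M$:
\begin{itemize}
\item $M^\vee=\operatorname{Hom}_S(M,S)$, with $(M^\vee)_{-n}=\operatorname{Hom}_S(M_n,S)$, $(e\xi)(y)=(-1)^{|e||\xi|}\xi(ey)$ and $d\xi=-(-1)^{|\xi|}\xi d$;
\item $\Sigma^nM$, with $(\Sigma^nM)_i=M_{i-n}$, differential $(-1)^nd$ and action $e\,\Sigma^nm=(-1)^{n|e|}\Sigma^n(em)$;
\item the cone of a morphism $\varphi:M\to N$ of DG $E$-modules, with $\operatorname{cone}(\varphi)_i=N_i\oplus M_{i-1}$, differential $(n,m)\mapsto(dn+\varphi m,-dm)$ and action $e(n,m)=(en,(-1)^{|e|}em)$. It sits in an exact sequence of DG $E$-modules $0\to N\to\operatorname{cone}(\varphi)\to\Sigma M\to0$.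
\end{itemize}

\smallskip\noindent
\textbf{Self-duality of $E$.} Let $\tau\in(E^\vee)_{-g}$ be an isomorphism $E_g\cong S$. In $\Sigma^gE^\vee$ it has degree $0$, and it is a cycle because $E_{g+1}=0$. Hence $a\mapsto a\tau$ is a morphism $E\to\Sigma^gE^\vee$ of DG $E$-modules. It is bijective because the pairings $E_i\times E_{g-i}\to E_g\cong S$ are perfect. Tensored with $\kappa$ it gives the identification $\Lambda^iW\cong(\Lambda^{g-i}W)^*$ of Proposition~\ref{prop:seq}.

\smallskip
We need resolutions of $S/I$ on which $E$ acts. The minimal resolution need not carry a suitable structure, so we start from Tate's theorem: \emph{there is a DG algebra resolution $\widetilde G$ of $S/I$ with $\widetilde G_0=S$, obtained from $E$ by adjoining (divided power) variables, finitely many in each positive degree; in particular there is a morphism of DG algebras $E\to\widetilde G$.} In general $\widetilde G$ has infinite length, but it can be cut off.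

\begin{lemma}\label{lem:trunc}
There are a DG algebra resolution $G$ of $S/I$ with $G_0=S$ and $G_i=0$ for $i>g$, and a morphism of DG algebras $E\to G$.
\end{lemma}

\begin{proof}
Let $N\subseteq\widetilde G$ consist of $\widetilde G_i$ in degrees $i>g$, of $d(\widetilde G_{g+1})$ in degree $g$, and of $0$ in degrees $<g$. It is a subcomplex with zero homology, because $\widetilde G$ is exact in degrees $>g$. It is also an ideal: multiplication by an element of positive degree carries $N$ into degrees $>g$, and $N$ is stable under $\widetilde G_0=S$. Put $G=\widetilde G/N$; it has the same homology as $\widetilde G$. As $\widetilde G$ is exact in degree $g$, $G_g=\widetilde G_g/d(\widetilde G_{g+1})$ is isomorphic to $d(\widetilde G_g)$, a $g$th syzygy module of $S/I$, which is free because $\operatorname{pd}S/I=g$. So $G$ is a complex of finite free modules. Finally $G_0=S$ because $g\ge1$.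
\end{proof}

\subsection{The cone}
We use a fact of Rees \cite[Lemma 1.2.4]{BH}: if $K$ is generated by an $S$-regular sequence of length $g$, then $\operatorname{Ext}^g_S(N,S)\cong\operatorname{Hom}_S(N,S/K)$, naturally in modules $N$ with $KN=0$.

\begin{lemma}\label{lem:cone}
Let $F$ be a resolution of $S/I$ by free modules of finite rank with $F_i=0$ for $i>g$, and $E\to F$ a chain map lifting $S/K\to S/I$. Let
\[
C=\operatorname{cone}\big(\varphi:\Sigma^gF^\vee\to\Sigma^gE^\vee\cong E\big),\qquad C_i=E_i\oplus F_{g+1-i}^\vee .
\]
Then $C$ is a complex of finite free modules in degrees $0,\dots,g+1$ with $C_0=E_0=S$, and it is a resolution of $S/J$, the map $C_0=S\to S/J$ being the canonical one. Moreover $J/K\cong\operatorname{Ext}^g_S(S/I,S)$.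
\end{lemma}

\begin{proof}
We have $H_i(\Sigma^gF^\vee)=\operatorname{Ext}^{g-i}_S(S/I,S)$, which vanishes for $i\ne0$ because $I$ is perfect of grade $g$, and $H_i(E)=0$ for $i\ne0$. The map $H_0(\varphi)$ is the natural map $\operatorname{Ext}^g(S/I,S)\to\operatorname{Ext}^g(S/K,S)$, followed by an isomorphism of the target with $S/K$. By the fact of Rees it is, up to multiplication by a unit of $S/K$, the map
\[
\operatorname{Hom}(S/I,S/K)\to\operatorname{Hom}(S/K,S/K)=S/K,
\]
which is injective with image $(K:I)/K=J/K$. The long exact sequence of the cone gives $H_0(C)=S/J$ and $H_i(C)=0$ for $i\neq0$.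
\end{proof}

The lemma does not assume $K\ne I$; if $K=I$, it says that $C$ is exact.

\begin{proof}[Proof of Proposition~\ref{prop:PS}]
If $J=S$, then $I\subseteq K$, so $I=K$; thus $J$ is proper. As $\alpha\in J$, $\operatorname{grade}J\ge g$. Take $F$ minimal in Lemma~\ref{lem:cone}. The resolution $C$ of $S/J$ has length $g+1$, with $C_{g+1}=F_0^\vee=S$, and the component $F_0^\vee\to E_0^\vee\cong E_g$ of its last differential is, up to sign, dual to the isomorphism $E_0\cong F_0$. So $C_{g+1}$ splits off and $\operatorname{pd}S/J\le g\le\operatorname{grade}J$. Since the grade is at most the projective dimension, $J$ is perfect of grade $g$.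

As $S/I$ is perfect of grade $g$, $\operatorname{Ext}^g(\operatorname{Ext}^g(S/I,S),S)\cong S/I$. With $J/K\cong\operatorname{Ext}^g(S/I,S)$ this gives $I\subseteq\operatorname{ann}(J/K)\subseteq\operatorname{ann}(S/I)=I$, and $\operatorname{ann}(J/K)=K:J$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:seq}]
\emph{The exact sequence.} Apply Lemma~\ref{lem:cone} with $F=G$ from Lemma~\ref{lem:trunc}. The DG algebra morphism $E\to G$ makes $G$ a DG $E$-module and is itself $E$-linear, so $\varphi:\Sigma^gG^\vee\to\Sigma^gE^\vee\cong E$ is a morphism of DG $E$-modules. Hence $C$ is a DG $E$-module, and there is an exact sequence of DG $E$-modules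
\[
0\to E\to C\to\Sigma^{g+1}G^\vee\to0,
\]
split over $S$ in each degree. Tensor with $\kappa$ and take homology. We have $H_i(E\otimes\kappa)=\Lambda^iW$, and since $G^\vee\otimes\kappa=\operatorname{Hom}_\kappa(G\otimes\kappa,\kappa)$,
\[
H_i(\Sigma^{g+1}G^\vee\otimes\kappa)=T_{g+1-i}(I)^*.
\]
An element $w\in W$ acts on the latter, up to a sign depending only on $g$ and $i$, by $(w\xi)(y)=\xi(\varepsilon(w)y)$, because $E\to G$ induces $\varepsilon$. The connecting maps $T_{g-i}(I)^*\to\Lambda^iW$ are induced by $\varphi$, so they are, up to sign, $\varepsilon^*$ followed by the self-duality of $\Lambda W$. The maps induced by $E\to C$ and $C\to\Sigma^{g+1}G^\vee$ commute with the action of $W$. It remains to identify $H(C\otimes\kappa)$ with $T(J)$ in such a way that $w\in W$ acts as multiplication by $\iota(w)$ and $E\to C$ induces $\iota$.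

\emph{Identification with $T(J)$.} By Proposition~\ref{prop:PS}, $J$ is perfect of grade $g$, so Lemma~\ref{lem:trunc} for $K\subseteq J$ gives a DG algebra resolution $H$ of $S/J$ with a morphism of DG algebras $E\to H$, which induces $\iota$. By Lemma~\ref{lem:cone}, $C$ is a free resolution of $S/J$. Let $f:H\to C$ be a chain map over $S$ lifting the identity of $S/J$. It is a homotopy equivalence, so it induces an isomorphism $f_*:T(J)=H(H\otimes\kappa)\to H(C\otimes\kappa)$. The map $f$ need not be $E$-linear, but $f_*$ is $\Lambda W$-linear, for the following reason.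

Let $e\in E_1$ be the basis element with $de=\alpha_i$, and let $\lambda$ denote multiplication by $e$, on $H$ or on $C$. The Leibniz rule says $d\lambda+\lambda d=\alpha_i$: on both complexes $\lambda$ is a homotopy for multiplication by $\alpha_i$. So the map $u=f\lambda-\lambda f:H\to C$ of degree $1$ satisfies $du+ud=f\alpha_i-\alpha_if=0$. We claim that there are $s_n:H_n\to C_{n+2}$ with $u=ds-sd$. Put $s_n=0$ for $n<0$ and suppose $s_j$ is found for $j<n$. Then
\[
d(u_n+s_{n-1}d)=-u_{n-1}d+ds_{n-1}d=-(u_{n-1}-ds_{n-1})d=s_{n-2}d\,d=0 ,
\]
so $u_n+s_{n-1}d$ has values in the cycles of $C_{n+1}$, which are boundaries because $n+1>0$. As $H_n$ is free, $u_n+s_{n-1}d=ds_n$ for some $s_n$. This proves the claim. Consequently $u\otimes\kappa$ sends every cycle $z$ to the boundary $d(s\otimes\kappa)z$, and $f_*(\iota(e_i)x)=e_if_*(x)$ for all $x\in T(J)$.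

Finally, the composite $E\to H\xrightarrow{f}C$ and the inclusion $E\to C$ are chain maps from a complex of free modules to a resolution, and both lift $S/K\to S/J$. So they are homotopic, and under $f_*$ the map $\Lambda W\to H(C\otimes\kappa)$ is $\iota$.
\end{proof}

\section{The two properties are exchanged by links}\label{sec:prop}

We keep the notation of Section~\ref{sec:seq}, and fix $2\le r\le g-1$.

\begin{lemma}\label{lem:notci}
If $I$ is perfect of grade $g$ and $T(I)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$, then $\mu(I)>g$. In particular $K\neq I$ for every ideal $K\subseteq I$ generated by a regular sequence of length $g$.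
\end{lemma}

\begin{proof}
If $\mu(I)=g$, then $T(I)=\Lambda(T_1)$ with $\dim T_1=g$, so $T_1^{r-1}T_{g-r+1}=T_g\ne0$ contradicts (P3) and $T_1^r=T_r\ne0$ contradicts (Q1).
\end{proof}

\begin{proposition}\label{prop:exchange}
Let $v_1,\dots,v_g\in T_1(I)$ be the elements used by the link $J=K:I$.
\begin{itemize}
\item[(a)] If $T(I)$ satisfies $(\mathrm P_r)$ and $v_1,\dots,v_g$ satisfy \textup{(P1)} and \textup{(P2)}, then $T(J)$ satisfies $(\mathrm Q_r)$.
\item[(b)] If $T(I)$ satisfies $(\mathrm Q_r)$ and $v_1,\dots,v_g$ satisfy \textup{(Q2)}, then $T(J)$ satisfies $(\mathrm P_r)$.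
\end{itemize}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:notci}, $K\neq I$, so Propositions~\ref{prop:PS} and~\ref{prop:seq} apply. Put $W'=\iota(W)\subseteq T_1(J)$. In both parts, the images $\iota(e_1),\dots,\iota(e_g)$ of $\alpha_1,\dots,\alpha_g$ in $T_1(J)$ will serve as the $g$-tuple for $T(J)$; their span is $W'$.

\smallskip
\textbf{(a)} (P1) says that $\varepsilon$ is injective on $\Lambda^{g-r}W$. Hence $\varepsilon^*:T_{g-r}(I)^*\to(\Lambda^{g-r}W)^*\cong\Lambda^rW$ is surjective, and the linkage sequence with $i=r$ gives
\[
\iota(\Lambda^rW)=0,\qquad \rho:T_r(J)\to T_{g-r+1}(I)^*\ \text{ is injective.}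
\]

\emph{(Q2).} Let $x\in T_r(J)$ with $W'x=0$. Then $w\rho(x)=\pm\rho(\iota(w)x)=0$ in $T_{g-r}(I)^*$ for all $w\in W$; that is, $\rho(x)$ vanishes on $V\,T_{g-r}(I)$. By (P2) this is $T_{g-r+1}(I)$, so $\rho(x)=0$ and $x=0$.

\emph{(Q1).} We show $W'^{\,i}\,T_1(J)^{r-i}=0$ by descending induction on $i$; the case $i=0$ is (Q1). For $i=r$ we have $W'^{\,r}=\iota(\Lambda^rW)=0$. Let $i<r$ and $z\in W'^{\,i}\,T_1(J)^{r-i}\subseteq T_r(J)$. Then
\[
W'z\subseteq\big(W'^{\,i+1}\,T_1(J)^{r-i-1}\big)T_1(J)=0
\]
by induction, so $z=0$ by the property of $W'$ just proved.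

\smallskip
\textbf{(b)} By (Q1), $\varepsilon(\Lambda^iW)=0$ for all $i\ge r$.

\emph{(P1).} The map $\varepsilon^*:T_r(I)^*\to(\Lambda^rW)^*\cong\Lambda^{g-r}W$ is $0$, so $\iota$ is injective on $\Lambda^{g-r}W$.

\emph{(P2).} The linkage sequences with $i=g-r$ and $i=g-r+1$ end in the maps $\varepsilon^*$ to $(\Lambda^{r+1}W)^*$ and to $(\Lambda^rW)^*$, which are $0$. So both maps
\[
\rho:T_{g-r}(J)\to T_{r+1}(I)^*,\qquad \rho:T_{g-r+1}(J)\to T_r(I)^*
\]
are surjective. From the first, $\rho(W'\,T_{g-r}(J))=W\cdot T_{r+1}(I)^*\subseteq T_r(I)^*$. This subspace is everything: an $x\in T_r(I)$ on which it vanishes satisfies $\xi(\varepsilon(w)x)=0$ for all $\xi\in T_{r+1}(I)^*$ and $w\in W$, so $Vx=0$ and $x=0$ by (Q2). Hence $T_{g-r+1}(J)=W'\,T_{g-r}(J)+\ker\rho$. The kernel of the second map is $\iota(\Lambda^{g-r+1}W)=W'\,\iota(\Lambda^{g-r}W)$, which is contained in $W'\,T_{g-r}(J)$. So $W'\,T_{g-r}(J)=T_{g-r+1}(J)$.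

\emph{(P3).} By the equality just proved,
\[
T_1(J)\,T_{g-r+1}(J)=W'\,T_1(J)\,T_{g-r}(J)\subseteq W'\,T_{g-r+1}(J).
\]
Applying this $r-1$ times, we get $T_1(J)^{r-1}T_{g-r+1}(J)\subseteq W'^{\,r-1}T_{g-r+1}(J)$, and it suffices to show that the right-hand side, which lies in $T_g(J)$, is $0$. Since $\varepsilon$ is an isomorphism in degree $0$, the linkage sequence with $i=g$ shows that $\rho:T_g(J)\to T_1(I)^*$ is injective. For $y\in T_{g-r+1}(J)$ and $w_1,\dots,w_{r-1}\in W$, the functional $\rho(\iota(w_1\cdots w_{r-1})y)$ sends $t\in T_1(I)$ to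
\[
\pm\rho(y)\big(\varepsilon(w_1\cdots w_{r-1})\,t\big)=0,
\]
because $T_1(I)^r=0$. So $\iota(w_1\cdots w_{r-1})y=0$.
\end{proof}

Part (a) does not use (P3) beyond Lemma~\ref{lem:notci}. The role of (P3) is only to tell $I$ from a complete intersection, for which $K=I$ would be possible.

\section{Generic links: proof of Theorem \ref{thm:A}}\label{sec:gen}

Proposition~\ref{prop:exchange} controls only links that use suitable $g$-tuples, and Remark~\ref{rem:special} shows that this restriction is needed. To treat an arbitrary chain of links of $I$ we pass to generic links: if $h_1,\dots,h_n$ generate an ideal, use $g$ linear combinations of the $h_l$ whose coefficients are new variables. We need two things of the resulting chain of generic links, and two localizations of the same polynomial ring $P_j$ will provide them.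
\begin{itemize}
\item At the prime $\mathfrak q_j$ where the variables take the values prescribed by the given chain, the generic chain \emph{specializes} to the given one (Lemma~\ref{lem:special}). So if the given chain ends in an ideal with $g$ generators, the generic chain does too.
\item At the prime $\mathfrak mP_j$, the generic point of the closed fiber, the variables become transcendental over $k$, the links are \emph{general}, and Proposition~\ref{prop:exchange} applies (Lemma~\ref{lem:generic}). So the generic chain never ends in an ideal with $g$ generators.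
\end{itemize}
Since $\mathfrak mP_j\subseteq\mathfrak q_j$, the second localization is a localization of the first, and the two statements collide.

\subsection{Normalizing the given chain}

\begin{lemma}\label{lem:chain}
Let $I$ be a proper ideal of a regular local ring $R$ that can be joined to an ideal generated by a regular sequence by a chain of direct links. Let $I=I_0,I_1,\dots,I_m$ be such a chain with $m$ minimal, where $I_j$ and $I_{j+1}$ are linked through $K_{j+1}$ and $I_m$ is generated by a regular sequence of length $g$. Then all $I_j$ are perfect of grade $g$, each $K_{j+1}$ is generated by a regular sequence of length $g$, and $K_{j+1}\neq I_j$ for $j<m$. In particular licci rings are Cohen--Macaulay.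
\end{lemma}

\begin{proof}
By minimality, $I_j$ is not generated by a regular sequence if $j<m$; so $K_{j+1}\ne I_j$. All $I_j$ are proper: $I_0$ and $I_m$ are, and if $I_j=R$ with $0<j<m$, then $I_{j-1}=K_j:R=K_j$ is generated by a regular sequence, a contradiction.

The ideal $I_m$ is perfect of grade $g$. If $g=0$, then $I_m=0$, and $m=0$: otherwise $K_m=0$ and $I_{m-1}=0:0=R$, which is not proper. So let $g\ge1$. We go down the chain. Suppose $I_{j+1}$ is perfect of grade $g$, and let $K=K_{j+1}$ be generated by a regular sequence of length $s$; then $s\le g$. If $s<g$, then $I_{j+1}$ contains a nonzerodivisor on $R/K$, so $I_j=K:I_{j+1}=K$ and $I_{j+1}=K:I_j=R$, a contradiction. So $s=g$. If $K=I_{j+1}$, then $I_j=K:I_{j+1}=R$, a contradiction. So $K\ne I_{j+1}$, and $I_j=K:I_{j+1}$ is perfect of grade $g$ by Proposition~\ref{prop:PS}.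
\end{proof}

\subsection{The generic chain}
For the rest of this section let $(R,\mathfrak m,k)$ be regular local and let $I\subset R$ be perfect of grade $g$ such that $T(I)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$ with $2\le r\le g-1$. \emph{Suppose that $I$ is joined to an ideal generated by a regular sequence by a chain of direct links}, and let $I_0,\dots,I_m$ and $K_1,\dots,K_m$ be as in Lemma~\ref{lem:chain}. We look for a contradiction. Note that $\mu(I_m)=g$.

Put $P_0=R$ and $L_0=I$. Given $L_j\subseteq P_j=R[X_1,\dots,X_j]$, choose a finite column $h=(h_1,\dots,h_n)^t$ of generators of $L_j$ and a $g\times n$ matrix $X_{j+1}$ of new variables, and put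
\[
P_{j+1}=P_j[X_{j+1}],\qquad \alpha^{(j+1)}=X_{j+1}h\quad(g\text{ elements}),\qquad
L_{j+1}=(\alpha^{(j+1)}):L_jP_{j+1}.
\]
(Each $X_i$ stands for a whole matrix of variables; $n$ and $h$ depend on $j$.) These colon ideals commute with localization, as all ideals are finitely generated.

\begin{lemma}[specialization]\label{lem:special}
There are matrices $C_1,\dots,C_m$ over $R$ with the following properties. Let $\pi_j:P_j\to R$ be the $R$-algebra map with $X_i\mapsto C_i$, let $\mathfrak q_j=\pi_j^{-1}(\mathfrak m)$ and $Q_j=(P_j)_{\mathfrak q_j}$, extend $\pi_j$ to $Q_j$, and regard $R$ as a $Q_j$-algebra via $\pi_j$. Then for $0\le j\le m$: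
\begin{itemize}
\item[(i)] $L_jQ_j$ is perfect of grade $g$;
\item[(ii)] $\pi_j(L_jQ_j)R=I_j$, that is, $(Q_j/L_jQ_j)\otimes_{Q_j}R=R/I_j$;
\item[(iii)] $\operatorname{Tor}^{Q_j}_i(Q_j/L_jQ_j,R)=0$ for $i>0$;
\item[(iv)] if $j>0$, the sequence $\alpha^{(j)}$ is $Q_j$-regular.
\end{itemize}
\end{lemma}

\begin{proof}
For $j=0$ we have $Q_0=R$ and there is nothing to prove. Assume $C_1,\dots,C_j$ have been found, $j<m$, and let $h$ be the chosen generators of $L_j$. By (ii), $\pi_j(h)$ generates $I_j$. Let $\beta=(\beta_1,\dots,\beta_g)^t$ be a regular sequence generating $K_{j+1}\subseteq I_j$ and write $\beta=C_{j+1}\,\pi_j(h)$ with $C_{j+1}$ over $R$. Write $\alpha=\alpha^{(j+1)}$ and $Q=Q_{j+1}$. Then $\pi_{j+1}(\alpha)=\beta$. The ring $Q$ is regular local, and $Q_j\to Q$ is flat and local because $\mathfrak q_{j+1}\cap P_j=\mathfrak q_j$.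

\emph{(iv).} The kernel of $Q\to R$ is generated by the entries of $X_i-C_i$ for $i\le j+1$, which form a $Q$-regular sequence. Since $\alpha$ maps to the $R$-regular sequence $\beta$, these entries followed by $\alpha$ form a $Q$-regular sequence in the maximal ideal. Over the noetherian local ring $Q$ regular sequences may be permuted, so $\alpha$ is $Q$-regular.

\emph{(ii), (iii).} Let $F$ be the minimal free resolution of $Q_j/L_jQ_j$ over $Q_j$; it has length $g$. By flatness $F_Q=F\otimes_{Q_j}Q$ is the minimal free resolution of $Q/L_jQ$, so $\operatorname{pd}_QQ/L_jQ=g$. As $L_jQ$ contains the regular sequence $\alpha$ of length $g$, it is perfect of grade $g$. Let $C$ be the cone of Lemma~\ref{lem:cone} for a lifting from the Koszul complex of $\alpha$ over $Q$ to $F_Q$. It is a finite free resolution of $Q/((\alpha):L_jQ)=Q/L_{j+1}Q$. Now apply $-\otimes_QR$. By (ii) and (iii) for $j$, $F_Q\otimes_QR=F\otimes_{Q_j}R$ is a free resolution of $R/I_j$, and the Koszul complex of $\alpha$ becomes that of $\beta$. Dualizing finite free modules commutes with base change, so $C\otimes_QR$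 is a cone as in Lemma~\ref{lem:cone} for $\beta$ and the ideal $I_j$, which is perfect of grade $g$ by Lemma~\ref{lem:chain}. Hence its homology is $R/(K_{j+1}:I_j)=R/I_{j+1}$, in degree $0$ only. This says $\operatorname{Tor}_i^Q(Q/L_{j+1}Q,R)=0$ for $i>0$ and $(Q/L_{j+1}Q)\otimes_QR\cong R/I_{j+1}$; comparing annihilators gives $\pi_{j+1}(L_{j+1}Q)R=I_{j+1}$.

\emph{(i).} By (ii), $L_{j+1}Q$ is proper. By (iii), the minimal free resolution of $Q/L_{j+1}Q$ specializes to the minimal free resolution of $R/I_{j+1}$, so $\operatorname{pd}_QQ/L_{j+1}Q=g$. As $\alpha\in L_{j+1}Q$, the grade of $L_{j+1}Q$ is at least $g$. So $L_{j+1}Q$ is perfect of grade $g$.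
\end{proof}

\noindent
\textbf{Consequence.} Since $\operatorname{Tor}_1^{Q_m}(Q_m/L_mQ_m,R)=0$, the map $L_mQ_m\otimes_{Q_m}R\to R$ is injective with image $I_m$. Tensoring with $k$, which is also the residue field of $Q_m$, we get $\mu(L_mQ_m)=\mu(I_m)=g$. As $\pi_m$ is an $R$-algebra map, $\mathfrak mP_m\subseteq\mathfrak q_m$, so $S_m:=(P_m)_{\mathfrak mP_m}$ is a localization of $Q_m$. Hence
\begin{equation}\label{eq:few}
L_mS_m\ \text{ is generated by } g\text{ elements.}
\end{equation}

\begin{lemma}[generality]\label{lem:generic}
For $0\le j\le m$ let $S_j=(P_j)_{\mathfrak mP_j}$. This is a regular local ring, flat over $R$, with maximal ideal $\mathfrak mS_j$ and residue field $\kappa_j=k(X_1,\dots,X_j)$. The ideal $L_jS_j$ is perfect of grade $g$, and $T(L_jS_j)$ satisfies $(\mathrm P_r)$ or $(\mathrm Q_r)$.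
\end{lemma}

\begin{proof}
$S_j$ is flat over the regular ring $R$ with closed fiber the field $\kappa_j$, so it is regular. For $j=0$ the statement about $L_0=I$ is our hypothesis. Assume it for some $j<m$.

\emph{Base change to $S_{j+1}$.} The ring $S_{j+1}$ is the localization of $S_j[X_{j+1}]$ at $\mathfrak mS_j[X_{j+1}]$, so $S_j\to S_{j+1}$ is flat and local. By flatness $L_jS_{j+1}$ is perfect of grade $g$ and
\[
T(L_jS_{j+1})=T(L_jS_j)\otimes_{\kappa_j}\kappa_{j+1}
\]
as algebras, which satisfies the same property as $T(L_jS_j)$. Let $\alpha=\alpha^{(j+1)}$. It is $Q_{j+1}$-regular by Lemma~\ref{lem:special}(iv), $S_{j+1}$ is a localization of $Q_{j+1}$ because $\mathfrak mP_{j+1}\subseteq\mathfrak q_{j+1}$, and $\alpha$ lies in the proper ideal $L_jS_{j+1}$. So $\alpha$ is $S_{j+1}$-regular, and $L_{j+1}S_{j+1}=(\alpha):L_jS_{j+1}$.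

\emph{The link is general.} Write $T_i=T_i(L_jS_j)$. The classes $\bar h_l$ of the generators $h_l$ span $T_1$ over $\kappa_j$, and the class of $\alpha_i$ in $T_1\otimes\kappa_{j+1}$ is
\begin{equation}\label{eq:class}
\sum_l(X_{j+1})_{il}\,\bar h_l .
\end{equation}
For a $g$-tuple $(v_i)$ in $T_1$, or in $T_1\otimes\kappa_{j+1}$, the conditions (P1), (P2), (Q2) say, respectively, that the maps
\[
\Lambda^{g-r}(\kappa^g)\to T_{g-r},\qquad \kappa^g\otimes T_{g-r}\to T_{g-r+1},\qquad T_r\to\operatorname{Hom}(\kappa^g,T_{r+1})
\]
given by the $v_i$ are injective, surjective, injective (with $\kappa=\kappa_j$, or with $\kappa=\kappa_{j+1}$ and $T_i\otimes\kappa_{j+1}$ in place of $T_i$). Each says that a matrix has some nonzero minor of a fixed order, namely the dimension of the source for injectivity and of the target for surjectivity. For $v_i=\sum_lc_{il}\bar h_l$ the entries of the matrix are polynomials in the $c_{il}$ with coefficients in $\kappa_j$. By hypothesis there are $c_{il}\in\kappa_j$ for which the conditions required in $(\mathrm P_r)$, resp.\ $(\mathrm Q_r)$, hold. So suitable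 minors, as polynomials over $\kappa_j$ in the entries of $X_{j+1}$, do not vanish at $(c_{il})$; they are nonzero polynomials, and therefore nonzero elements of $\kappa_{j+1}=\kappa_j(X_{j+1})$. Hence the classes \eqref{eq:class} satisfy (P1) and (P2), resp.\ (Q2).

\emph{Conclusion.} By Lemma~\ref{lem:notci}, $(\alpha)\neq L_jS_{j+1}$. So $L_{j+1}S_{j+1}$ is perfect of grade $g$ by Proposition~\ref{prop:PS}, and $T(L_{j+1}S_{j+1})$ satisfies $(\mathrm Q_r)$, resp.\ $(\mathrm P_r)$, by Proposition~\ref{prop:exchange}.
\end{proof}

Because the coefficients are transcendental, no hypothesis on $k$ is needed.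

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose $A=R/I$ were licci. By Lemma~\ref{lem:generic} for $j=m$ and Lemma~\ref{lem:notci}, $\mu(L_mS_m)>g$, contradicting \eqref{eq:few}.
\end{proof}

\section{Tor-algebras not realized by licci rings}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The ring $A$ is artinian, hence Cohen--Macaulay, and $T=T_\bullet(A)$ satisfies $(\mathrm P_2)$ with $g=4$ by Section~\ref{sec:TA}. Let $B$ be a licci ring, defined over any regular local ring with residue field $k$, with $T_\bullet(B)\cong T$ as graded $k$-algebras. By Lemma~\ref{lem:chain}, $B$ is Cohen--Macaulay, and its codimension is the largest $i$ with $T_i\neq0$, that is, $4$. As $T_\bullet(B)$ satisfies $(\mathrm P_2)$, Theorem~\ref{thm:A} says that $B$ is not licci, a contradiction.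
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C} for $g\ge4$]
Let $c=g-4$ and consider
\[
k[x,y,z,w,u_1,\dots,u_c]\big/\big((x,y)^2+(z,w)^2+(u_1^2,\dots,u_c^2)\big),
\]
localized at the origin. It is artinian of codimension $g$. By Lemma~\ref{lem:tensor} its Tor-algebra is $T=T^0\otimes\Lambda(U)$, where $T^0$ is the algebra of Section~\ref{sec:TA} and $U=k^c$ is in degree $1$. Put $r=c+2$, so that $2\le r\le g-1$ and $g-r=2$. Let $V_0\subset T^0_1$ be the span of the four (linearly independent) elements \eqref{eq:v}, and take for $v_1,\dots,v_g$ these elements together with a basis of $U$, so that $V=V_0\oplus U$. We check $(\mathrm P_r)$.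

(P1) The map
\[
\Lambda^2V=\Lambda^2V_0\oplus(V_0\otimes U)\oplus\Lambda^2U\longrightarrow T_2=T^0_2\oplus(T^0_1\otimes U)\oplus\Lambda^2U
\]
respects the decompositions and is injective on each summand, by (P1) for $T^0$ and because $V_0\subset T_1^0$.

(P2) $T_3=T^0_3+U\,T_2=V_0T^0_2+U\,T_2\subseteq V\,T_2$, by (P2) for $T^0$.

(P3) We have to show $T_1^{c+1}T_3=0$. As $T_1=T^0_1\oplus U$ and $U^{c+1}=0$, every product of $c+1$ factors from $T_1^0\cup U$ that is not $0$ has a factor in $T^0_1$; so $T_1^{c+1}\subseteq T^0_1T_1^{c}$ and $T_1^{c+1}T_3\subseteq T^0_1\,T_{c+3}$. Now $T_{c+3}=(T^0_3\otimes\Lambda^cU)\oplus(T^0_4\otimes\Lambda^{c-1}U)$, where the second summand is $0$ if $c=0$, and $T^0_1T^0_3=0=T^0_1T^0_4$, the first by (P3) for $T^0$.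

The argument given for Theorem~\ref{thm:B} now shows that $T$ is not the Tor-algebra of a licci ring.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C} for $g\le2$]
Let $I$ be perfect of grade $g$ in $R$; we do not require $I\subseteq\mathfrak m^2$. If $g=0$, then $I=0$. If $g=1$, then $I$ is unmixed of height one in a factorial ring, hence principal. Let $g=2$ and $n=\mu(I)$; we use induction on $n$. If $n=2$, $I$ is generated by a regular sequence.

Let $n\ge3$ and let $f_1,\dots,f_n$ be minimal generators. As $\operatorname{grade}I=2$, the ideal $I=(f_2)+(f_1,f_3,\dots,f_n)$ is contained in no associated prime of $R/(f_1)$. So there is $y\in(f_1,f_3,\dots,f_n)$ such that $f_2+y$ lies in none of these primes \cite[Thm.~124]{Kap}, and $f_1,\,f_2+y$ is a regular sequence. The two elements are part of a minimal generating set of $I$. Link by $K=(f_1,f_2+y)\neq I$. By Proposition~\ref{prop:PS}, $J=K:I$ is perfect of grade $2$ and directly linked to $I$. In Proposition~\ref{prop:seq}, $\varepsilon:W\to T_1(I)$ is injective, so $T_1(I)^*\to W^*\cong W$ is onto, $\iota(W)=0$, and $T_1(J)$ embeds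 in $T_2(I)^*$. Since $1-n+\dim T_2(I)=0$,
\[
2\le\mu(J)\le\dim T_2(I)=n-1 .
\]
By induction $J$, and hence $I$, can be linked to an ideal generated by a regular sequence.
\end{proof}

The decrease of $\mu$ in this argument is what fails in the example: there, the first link raised the number of generators from $6$ to $8$.

\subsection*{Further examples in codimension 4}
The two factors in Theorem~\ref{thm:B} can be replaced by many others.

\begin{proposition}
Let $R',R''$ be regular local rings essentially of finite type over $k$ with residue field $k$. Let $A'=R'/I'$ and $A''=R''/I''$ be Cohen--Macaulay of codimension $2$, with $I',I''$ in the squares of the maximal ideals and $\mu(I'),\mu(I'')\in\{3,4\}$. Let $A$ be $A'\otimes_kA''$ localized at the maximal ideal generated by those of $A'$ and $A''$. Then $T_\bullet(A)$ is not the Tor-algebra of a licci ring.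
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tensor}, $A$ is Cohen--Macaulay of codimension $4$ and $T_\bullet(A)=T'\otimes_kT''$ with $T'=T_\bullet(A')$, $T''=T_\bullet(A'')$; and $T'_i=T''_i=0$ for $i\ge3$.

\emph{We have $T'_1T'_1=0$, and likewise $T''_1T''_1=0$.} Otherwise there are $v_1,v_2\in T'_1$ with $v_1v_2\ne0$. They are linearly independent, because odd elements have square $0$, so they are the classes of $f_1,f_2$ for some minimal generators $f_1,\dots,f_n$ of $I'$, $n\ge3$. By Lemma~\ref{lem:koszul} the relation $(-f_2,f_1,0,\dots,0)$ is part of a minimal system of generators of the syzygies. So it may be taken as the first column of the $n\times(n-1)$ matrix $M$ in the minimal free resolution of $A'$. By the Hilbert--Burch theorem, $f_1=\pm a\det M_1$, where $a\in R'$ and $M_1$ is $M$ without its first row. The first column of $M_1$ is $(f_1,0,\dots,0)^t$, so $f_1=\pm a f_1\delta$ for a minor $\delta$ of $M$ of order $n-2\ge1$. The entries of $M$ lie in the maximal ideal, hence so does $\delta$, the element $1\mp a\delta$ is a unit, and $f_1=0$, a contradiction. (For $n=2$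 the claim is false: there $\delta=1$.)

\emph{Choice of $V$.} Let $(a_i)$ and $(b_i)$ be bases of $T'_1$ and $T''_1$. By Lemma~\ref{lem:P2} it suffices to give four elements of $T'_1\oplus T''_1$ whose span projects onto both summands and whose six products are linearly independent:
\begin{itemize}
\item if $(\dim T'_1,\dim T''_1)=(3,3)$, the elements $a_1,\ b_1,\ a_2+b_2,\ a_3+b_3$, as in Section~\ref{sec:TA};
\item if $(3,4)$, the elements $a_1+b_1,\ a_2+b_2,\ a_3+b_3,\ b_4$, with products $a_ib_j-a_jb_i$ ($i<j\le3$) and $a_ib_4$ ($i\le3$); the case $(4,3)$ is symmetric;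
\item if $(4,4)$, the elements $a_i+b_i$ ($i\le4$), with products $a_ib_j-a_jb_i$ ($i<j$).
\end{itemize}
So $T_\bullet(A)$ satisfies $(\mathrm P_2)$, and the argument given for Theorem~\ref{thm:B} applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
W.~Bruns and J.~Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{Kap}
I.~Kaplansky, \emph{Commutative Rings}.

\bibitem{TorACI}
\emph{Classification of the Tor-algebras of codimension four almost complete intersections},
\texttt{http://people.math.sc.edu/kustin/papers/tor-aci.pdf}.

\end{thebibliography}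

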